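# An unramified class on a quadric that no special pair explains

## 1. A six-dimensional form over $k((a))((b))((d))((x))$

Let $k$ be an algebraically closed field of characteristic $\ne2$ and $F=k((a))((b))((d))((x))$. In $F$ the element $-1$ is a square, and every nonzero element is, up to squares, one of the sixteen monomials $a^{e_1}b^{e_2}d^{e_3}x^{e_4}$ with $e_i\in\{0,1\}$. Consider
$$\phi=A\perp x\langle 1,-d\rangle,\qquad A=\langle a,b,ab,d\rangle .$$
Its six entries lie in six different square classes, and this makes $\phi$ anisotropic (Lemma 4 below). Let $K=F(\phi)$ be the function field of the quadric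
$$a y_1^2+b y_2^2+ab\,y_3^2+d y_0^2+x(n_1^2-dn_2^2)=0 ,$$
and put $\eta=n_1/n_2$, $\theta=\eta^2-d\in K^*$. We make two observations over $K$.

*A Pfister form appears.* Divide all coordinates by $n_2$, so that $n_2=1$, and put $h=x\theta$ and $\alpha=ay_1^2+by_2^2+ab\,y_3^2$. The equation reads $-dy_0^2=\alpha+h$. The binary form $\langle x,-xd\rangle$ represents $h=x(\eta^2-d)$ and has determinant $-d$ up to squares, so $\langle x,-xd\rangle\simeq\langle h,-dh\rangle$. Multiplying the equation by $h$ gives $-dh\,y_0^2=h^2+h\alpha$, so $-dh$ is represented by $\langle1\rangle\perp h\langle a,b,ab\rangle$. Therefore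
$$\langle a,b,ab,x,-xd\rangle\simeq\langle a,b,ab\rangle\perp\langle h\rangle\perp\langle -dh\rangle\ \subset\ \langle a,b,ab\rangle\perp\langle h\rangle\perp\big(\langle1\rangle\perp h\langle a,b,ab\rangle\big)=\langle1,a,b,ab\rangle\otimes\langle1,h\rangle .$$
A five-dimensional form defined over $F$ has become, over $K$, a subform of an eight-dimensional Pfister form. The cohomology class of that Pfister form is $(h)\cup(a)\cup(b)=(x)\cup(a)\cup(b)+\Theta$, where
$$\Theta=(\theta)\cup(a)\cup(b)\in H^3(K).$$
The first summand comes from $F$. The new part is $\Theta$.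

*The class $\Theta$ is unramified.* Let $v$ be a discrete valuation of $K$ trivial on $F$, with residue field $\kappa$. The residue of $\Theta$ is $v(\theta)$ times the class $(a)\cup(b)$ over $\kappa$. Suppose $v(\theta)$ is odd. If $v(\eta)<0$, then $v(\theta)=2v(\eta)$ is even; so $v(\eta)\ge0$, hence $v(\theta)>0$, and reducing $\theta=\eta^2-d$ shows that $d$ is a square in $\kappa$. So $A_\kappa\simeq\langle1,a,b,ab\rangle_\kappa$. On the other hand $A(y)=-x\theta$ has odd value. If $A_\kappa$ were anisotropic, all nonzero values of $A$ over $K$ would have even valuation (scale the argument so that its entries have minimum valuation $0$, and reduce). So $A_\kappa$ is isotropic, the Pfister form $\langle1,a,b,ab\rangle_\kappa$ is isotropic and thus hyperbolic, and $(a)\cup(b)$ vanishes over $\kappa$. The residue is $0$.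

Proposition 10 below will show that $\Theta$ does not come from $H^3(F)$.

Compare the two observations. The first used that exactly one entry of $\langle1,a,b,ab\rangle$, namely $1$, was multiplied by $d$ to get $A$. The second used only that $A$ becomes $\langle 1,a,b,ab\rangle$ once $\sqrt d$ is available; any set of entries could have been multiplied by $d$. This raises the question of these notes: when a quadric carries an unramified class that does not come from the base field, must that class arise from a configuration like the one in the first observation? A conjecture stated in "Fields of U-Invariant 9" (http://www.math.uni-bielefeld.de/LAG/man/026.pdf) says yes. We shall see that in degree $s\ge5$ the answer is no.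

## 2. Pfister neighbors, unramified classes and special pairs

From now on $F$ is a field of characteristic $\ne2$, and "form" means a nondegenerate quadratic form. For a form $\phi$ of dimension $\ge2$, not a hyperbolic plane, $F(\phi)$ is the function field of the projective quadric $\phi=0$. For $a_1,\dots,a_k\in F^*$,
$$\langle\!\langle a_1,\dots,a_k\rangle\!\rangle=\langle1,-a_1\rangle\otimes\cdots\otimes\langle1,-a_k\rangle$$
is a $k$-fold Pfister form, and $P_k(F)$ is the set of these. The pure subform $\pi'$ of a Pfister form $\pi$ is defined by $\pi\simeq\langle1\rangle\perp\pi'$. A form $\psi$ is an **$s$-fold Pfister neighbor** if $\dim\psi>2^{s-1}$ and $\psi$ is similar to a subform of some $\pi\in P_s(F)$; this $\pi$ is then unique and is written $\mathrm{Pf}(\psi)$. For instance $\langle a,b,c\rangle$ is a $2$-fold neighbor: multiplied by $abc$ it becomes $\langle bc,ac,ab\rangle$, a subform of $\langle1,ab,ac,bc\rangle=\langle\!\langle-ab,-ac\rangle\!\rangle$.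

We use the following textbook facts on forms. A *value* of a form may be $0$; $D(\tau)$ is the set of nonzero values.

* (P1) An isotropic Pfister form is hyperbolic, and a subform of more than half the dimension of a hyperbolic form is isotropic. So a neighbor of $\pi$ is isotropic if and only if $\pi$ is.
* (P2) If $\tau$ is a Pfister form and $\beta\in D(\tau)$, then $\beta\tau\simeq\tau$.
* (P3) If $\dim\phi\ge3$ and $\phi$ is isotropic, then $F(\phi)/F$ is purely transcendental. Anisotropic forms stay anisotropic over purely transcendental extensions.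
* (P4) Hoffmann's theorem (Math. Z. 220 (1995)): if $\psi$ is anisotropic and $\dim\psi\le2^N<\dim\omega$, then $\psi$ stays anisotropic over the function field of $\omega$.

Write $H^s(L)=H^s(L,\mathbb Z/2\mathbb Z)$. The map $e^s:P_s(L)\to H^s(L)$, $\langle\!\langle a_1,\dots,a_s\rangle\!\rangle\mapsto(a_1)\cup\cdots\cup(a_s)$, is well defined on isometry classes; in particular it sends a hyperbolic Pfister form to $0$. In cohomology we use these facts.

* (C1) A discrete valuation $v$ of $K\supset F$ that is trivial on $F$ has a residue map $\partial_v:H^s(K)\to H^{s-1}(\kappa(v))$. It kills the image of $H^s(F)$, and $\partial_v\big((c)\cup\beta_K\big)=v(c)\,\beta_{\kappa(v)}$ for $c\in K^*$, $\beta\in H^{s-1}(F)$.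
* (C2) $H^i(K((t)))=H^i(K)\oplus(t)\cup H^{i-1}(K)$; in particular $H^i(K)\to H^i(K((t)))$ is injective.
* (C3) Arason's exact sequence: $\ker\big(H^i(K)\to H^i(K(\sqrt w))\big)=(w)\cup H^{i-1}(K)$.
* (C4) $(c)\cup(c)=(c)\cup(-1)$; and $(c)\cup(d)=0$ if $c=\eta^2-d$, since $c$ is then a norm from $K(\sqrt d)$ or a product of the same kind when $d$ is a square.

Let $H^s_{nr}(F(\phi)/F)\subset H^s(F(\phi))$ be the subgroup of classes with zero residue at every discrete valuation of $F(\phi)$ trivial on $F$ (the **unramified** classes), and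
$$\tilde H^s_{nr}(F(\phi)/F)=\operatorname{coker}\big(H^s(F)\to H^s_{nr}(F(\phi)/F)\big).$$
If $e^s(\pi)$ is unramified, $\tilde e^s(\pi)$ is its image in $\tilde H^s_{nr}(F(\phi)/F)$. The class $\Theta$ of Section 1 is an example of an unramified class.

**Definition.** Let $n\ge0$, $m\ge2$. A pair of forms $(\rho,\rho_0)$ is an $(n,m)$-special pair if there are $u,v\in F^*$, $\tau\in P_n(F)$, $\mu\in P_m(F)$ with
$$\rho\simeq\tau\otimes\big(\mu'\perp-\langle\!\langle u,v\rangle\!\rangle'\big),\qquad \rho_0\simeq\tau\otimes\big(\mu'\perp\langle u,v\rangle\big).$$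

Since $-\langle\!\langle u,v\rangle\!\rangle'=\langle u,v,-uv\rangle$, the form $\rho_0$ is $\rho$ without the block $-uv\tau$, and $\dim\rho=2^n(2^m+2)$, $\dim\rho_0=2^n(2^m+1)$. In Section 1, with $n=0$, $\mu=\langle\!\langle a,b\rangle\!\rangle\simeq\langle1,a,b,ab\rangle$, $u=x$, $v=-xd$, we have $-uv=x^2d$; so $\rho\simeq\phi$ and $\rho_0\simeq\langle a,b,ab,x,-xd\rangle$. What we saw there is an instance of a known fact: if $m+n+1=s$, $\rho_{F(\phi)}$ is isotropic and $(\rho_0)_{F(\phi)}$ is anisotropic, then $(\rho_0)_{F(\phi)}$ is an anisotropic $s$-fold Pfister neighbor. (Lemma 2 below proves it.) So $\mathrm{Pf}((\rho_0)_{F(\phi)})$ is a well-defined anisotropic $s$-fold Pfister form.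

**Conjecture.** Let $s$ be a positive integer and $\phi$ an $F$-form that is not an $s$-fold Pfister neighbor, with $\dim\phi>2^{s-1}$ and $\tilde H^s_{nr}(F(\phi)/F)\ne0$. Then $\tilde H^s_{nr}(F(\phi)/F)\simeq\mathbb Z/2\mathbb Z$, and there is an $(n,m)$-special pair $(\rho,\rho_0)$ such that

* (i) $n\ge0$, $m\ge2$ and $m+n+1=s$;
* (ii) $\rho_{F(\phi)}$ is isotropic and $(\rho_0)_{F(\phi)}$ is anisotropic;
* (iii) $\tilde H^s_{nr}(F(\phi)/F)$ is generated by $\tilde e^s(\mathrm{Pf}((\rho_0)_{F(\phi)}))$.

We shall prove that the conjecture is false for every $s\ge5$. For $s=1,2$ it is vacuously true, as we check next. These notes make no claim about $s=3,4$.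

## 3. Degrees one and two: Picard and Brauer groups of quadrics

**Proposition 1.** *Let $s\in\{1,2\}$, over any field of characteristic $\ne2$. If $\dim\phi>2^{s-1}$ and $\phi$ is not an $s$-fold Pfister neighbor, then $\tilde H^s_{nr}(F(\phi)/F)=0$. So the conjecture holds vacuously for $s\le2$.*

*Proof.* Let $X$ be the quadric of $\phi$, $F_s$ a separable closure of $F$, $X_s=X_{F_s}$, $G=\mathrm{Gal}(F_s/F)$. Recall that, for $\dim X\geq 1$, $\operatorname{Pic}X_s$ is $\mathbb Z$, except that it is $\mathbb Z^2$ when $\dim X=2$; for $\dim X\ge3$ it is generated by the hyperplane class. The map $\operatorname{Pic}X\to\operatorname{Pic}X_s$ is injective: if a line bundle becomes trivial over $F_s$, its space of global sections is one-dimensional over $F$, and a nonzero section vanishes nowhere.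

*Case $s=1$.* A binary form $\langle a,b\rangle=a\langle1,ab\rangle$ is a $1$-fold neighbor, so $\dim\phi\ge3$. Let $(c)\in H^1(F(\phi))$ be unramified. Then $c$ has even valuation along every prime divisor of $X$, so $\operatorname{div}(c)=2D$. The class of $D$ in $\operatorname{Pic}X\subset\operatorname{Pic}X_s$ is killed by $2$, hence $0$, because $\operatorname{Pic}X_s$ is torsion free. So $D=\operatorname{div}(c')$, and $c/c'^2$ has trivial divisor on the projective, geometrically integral $X$; it is a constant in $F^*$. So $(c)$ comes from $H^1(F)$.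

*Case $s=2$.* Ternary forms are $2$-fold neighbors (Section 2), and so are quaternary forms of trivial discriminant: $a\langle a,b,c,abc\rangle\simeq\langle1,ab,ac,bc\rangle=\langle\!\langle-ab,-ac\rangle\!\rangle$. Hence $\dim\phi\ge5$, or $\dim\phi=4$ with nontrivial discriminant. In the first case $\operatorname{Pic}X_s=\mathbb Z$ with trivial action, generated by the hyperplane class, and $H^1(G,\mathbb Z)=\mathrm{Hom}_{cont}(G,\mathbb Z)=0$. In the second case $X_s\simeq\mathbb P^1\times\mathbb P^1$, and $G$ acts on $\operatorname{Pic}X_s=\mathbb Z^2$ by exchanging the two rulings through the quadratic character of the discriminant. By Shapiro's lemma $H^1(G,\operatorname{Pic}X_s)=H^1(G_1,\mathbb Z)=0$ for the index-two stabilizer $G_1$, and the invariants are generated by $(1,1)$, the hyperplane class. So in both cases $H^1(G,\operatorname{Pic}X_s)=0$ and $\operatorname{Pic}X\to(\operatorname{Pic}X_s)^G$ is onto.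

Let $\gamma'\in H^2(F(\phi))={}_2\mathrm{Br}(F(\phi))$ be unramified. By purity $\gamma'\in\mathrm{Br}(X)$. It dies in $\mathrm{Br}(X_s)\subset\mathrm{Br}(F_s(X))$: the restriction to $F_s(X)$ is again unramified, because a discrete valuation of $F_s(X)$ restricts to $F(\phi)$ as a discrete or a trivial one and the residue is multiplied by the ramification index; and $F_s(X)$ is purely transcendental over $F_s$, so its unramified $H^2$ is $H^2(F_s)=0$. The Hochschild–Serre sequence
$$0\to\operatorname{Pic}X\to(\operatorname{Pic}X_s)^G\to\mathrm{Br}F\to\ker(\mathrm{Br}X\to\mathrm{Br}X_s)\to H^1(G,\operatorname{Pic}X_s)$$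
now says that $\mathrm{Br}F\to\ker(\mathrm{Br}X\to\mathrm{Br}X_s)$ is bijective. So $\gamma'$ comes from a unique $\gamma\in\mathrm{Br}F$, and $2\gamma=0$ by injectivity. Thus $\gamma'$ comes from $H^2(F)$. $\square$

## 4. What isotropy of $\rho$ says about $\rho_0$

The next lemma repeats the first observation of Section 1 for a general special pair. We need it over $F(\phi)$ (it proves the known fact) and also over $F$ itself.

**Lemma 2.** *Let $K$ be a field of characteristic $\ne2$ and $(\rho,\rho_0)$ an $(n,m)$-special pair over $K$, given by $\tau,\mu,u,v$. If $\rho$ is isotropic and $\rho_0$ is anisotropic, then $\rho_0$ is a subform of $\tau\otimes\mu\otimes\langle\!\langle-h\rangle\!\rangle$ for some $h\in K^*$.*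

*Proof.* The form $\tau$ is anisotropic since $u\tau\subset\rho_0$. We first prove:

(∗) *If $h\ne0$ is a value of $\tau\otimes\langle c_1,\dots,c_l\rangle$, then $h\tau\subset\tau\otimes\langle c_1,\dots,c_l\rangle$.*

Write $h=\sum c_i\beta_i$ with $\beta_i\in D(\tau)\cup\{0\}$. By (P2), replacing $c_i$ by $c_i\beta_i$ whenever $\beta_i\ne0$ does not change $\tau\otimes\langle c_1,\dots,c_l\rangle$ up to isometry. After this, $h$ is the sum of some of the $c_i$, so $\langle h\rangle\subset\langle c_1,\dots,c_l\rangle$, and we tensor with $\tau$.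

*A relation with $h\neq 0$.* An isotropic vector of $\rho=\tau\otimes(\mu'\perp\langle u,v,-uv\rangle)$ gives
$$\alpha+u\beta_1+v\beta_2-uv\beta_3=0,\tag{1}$$
with $\alpha$ a value of $\tau\otimes\mu'$ and $\beta_i$ values of $\tau$. Here $\beta_3\ne0$: otherwise the $\tau$-vector behind $\beta_3$ is zero, as $\tau$ is anisotropic, and the remaining components form an isotropic vector of $\rho_0$. Put $h=u\beta_1+v\beta_2$. If $h=0$, anisotropy of $\tau\otimes\langle u,v\rangle\subset\rho_0$ gives $\beta_1=\beta_2=0$, so (1) shows that $\tau\otimes(\mu'\perp\langle-uv\rangle)$ is isotropic, hence universal. It represents $-u$, which is a relation (1) with $\beta_1=1$, $\beta_2=0$. In this new relation again $\beta_3\ne0$, since otherwise $\alpha+u=0$ would be an isotropic vector of $\rho_0$. Now $h=u\ne0$. So we may assume $h\ne0$ and $\beta_3\ne0$ in (1).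

*Rewriting $\rho_0$.* We claim $\tau\otimes\langle u,v\rangle\simeq\tau\otimes\langle h,uvh\rangle$. If $\beta_1\beta_2\ne0$, then $\langle u\beta_1,v\beta_2\rangle$ represents $h$ and so is $\simeq\langle h,huv\beta_1\beta_2\rangle$; tensor with $\tau$ and use (P2). If $\beta_2=0$, then $h=u\beta_1$, so $h\tau\simeq u\tau$ and $uvh\tau\simeq v\beta_1\tau\simeq v\tau$; the case $\beta_1=0$ is the same. Hence $\rho_0\simeq\tau\mu'\perp h\tau\perp uvh\tau$, while
$$\tau\otimes\mu\otimes\langle\!\langle-h\rangle\!\rangle=\tau\otimes\mu\otimes\langle1,h\rangle\simeq\tau\mu'\perp h\tau\perp\big(\tau\otimes(\langle1\rangle\perp h\mu')\big).$$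
By (1), $uv\beta_3=\alpha+h$, so $uvh\beta_3=h^2+h\alpha$. This is a nonzero value of $\tau\otimes(\langle1\rangle\perp h\mu')$. By (∗) that form contains $uvh\beta_3\tau\simeq uvh\tau$. $\square$

When $n+m+1=s$, the form $\tau\otimes\mu\otimes\langle\!\langle-h\rangle\!\rangle$ is $s$-fold and $\dim\rho_0=2^{s-1}+2^n>2^{s-1}$, so $\rho_0$ is an $s$-fold neighbor of it.

*Remark.* In the situation of (i), (ii), the class $e^s(\mathrm{Pf}((\rho_0)_{F(\phi)}))=(-h)\cup e^{s-1}(\tau\mu)$ is unramified, so $\tilde e^s$ makes sense. Let $w$ be a discrete valuation of $F(\phi)$ trivial on $F$, with residue field $\kappa$, and suppose $w(h)$ is odd. As $h$ is a value of $\tau\otimes\langle u,v\rangle$, this form is isotropic over $\kappa$ (otherwise its values have even valuation). It is similar to the Pfister form $\tau\otimes\langle1,uv\rangle$, which is therefore hyperbolic over $\kappa$, so $\tau_\kappa\simeq-uv\tau_\kappa$. Hence $\tau\otimes(\mu'\perp\langle-uv\rangle)$ becomes isometric to $\tau\mu$ over $\kappa$. But by (1) it has the value $\alpha-uv\beta_3=-h$ of odd valuation,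 so it is isotropic over $\kappa$; thus $(\tau\mu)_\kappa$ is hyperbolic, and the residue $w(h)e^{s-1}(\tau\mu)_\kappa$ is $0$.

## 5. Twisting a Pfister form by a function $f$

We now carry out the generalization suggested at the end of Section 1. Fix $s\ge5$, put $r=s-1\ge4$, and let $k$ be algebraically closed of characteristic $\ne2$,
$$F=k((a_1))\cdots((a_r))((d))((x)).$$
Let $\Gamma=\mathbb Z^{r+2}$ be the lattice of monomials, ordered lexicographically with the exponent of $x$ most significant, then that of $d$, then those of $a_r,\dots,a_1$. Then $F$ is a subfield of the Hahn series field $k((t^\Gamma))$. Let $V=\Gamma/2\Gamma$, an $\mathbb F_2$-space of dimension $r+2$, written additively; $a_i,d,x$ also denote the corresponding basis vectors. Since $k$ is algebraically closed, $F^*/F^{*2}=V$ and $-1$ is a square. For $v\in V$ let $t^v$ be a monomial in that square class, and for $R\subset V$ let $\varphi_R=\perp_{v\in R}\langle t^v\rangle$.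

Let $M\subset V$ be the span of $a_1,\dots,a_r$ and $H=M\oplus\langle d\rangle$. Then $\pi_M=\langle\!\langle a_1,\dots,a_r\rangle\!\rangle\simeq\varphi_M$. For a function $f:M\to\mathbb F_2$ put
$$S=S_f=\{m+f(m)d:m\in M\}\cup\{x,x+d\},\qquad \phi=\phi_f=\varphi_S\simeq A\perp x\langle1,-d\rangle,\quad A=\perp_{m\in M}\langle t^{m+f(m)d}\rangle .$$
So $\dim\phi=2^r+2=2^{s-1}+2$. The form of Section 1 is the same construction with $r=2$ and $f$ the indicator function of $\{0\}$. We shall need two conditions on $f$:

* (a) for every linear $g:M\to\mathbb F_2$, $\#\{m:f(m)=g(m)\}\ne2^{r-1}$;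
* (b) for every linear $g:M\to\mathbb F_2$, $\#\{f=g\}\ge2$ and $\#\{f\ne g\}\ge2$.

**Example.** Let $f$ be the indicator function of $\{0,a_1,a_2\}$. For linear $g$ the number of $m$ with $f(m)\ne g(m)$ has the parity of $3+\#\{g=1\}$, and $\#\{g=1\}\in\{0,2^{r-1}\}$ is even; so $\#\{f=g\}$ is odd and (a) holds. For $g=0$ the two sets in (b) have $2^r-3$ and $3$ elements. For $g\ne0$ both have at least $2^{r-1}-3\ge5$ elements, because $g$ takes each value $2^{r-1}$ times and changing three values of a function changes each count by at most $3$. So (b) holds.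

**Theorem 3.** *Let $s\ge5$ and let $f$ satisfy (a) and (b). Then $\phi=\phi_f$ is anisotropic, $\dim\phi>2^{s-1}$, $\phi$ is not an $s$-fold Pfister neighbor, and $\tilde H^s_{nr}(F(\phi)/F)\ne0$. Moreover there is no special pair $(\rho,\rho_0)$ over $F$ with (i), (ii) and $\tilde e^s(\mathrm{Pf}((\rho_0)_{F(\phi)}))\ne0$. In particular (iii) never holds, and the conjecture is false for every $s\ge5$.*

For $s=5$ and the $f$ of the example, the counterexample is the $18$-dimensional form
$$\phi=\chi_{13}\perp d\langle1,a_1,a_2\rangle\perp x\langle1,d\rangle$$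
over $k((a_1))((a_2))((a_3))((a_4))((d))((x))$, where $\chi_{13}$ is the orthogonal complement of $\langle1,a_1,a_2\rangle$ in $\langle1,a_1\rangle\otimes\langle1,a_2\rangle\otimes\langle1,a_3\rangle\otimes\langle1,a_4\rangle$.

*Remark: no such $f$ for $r=2,3$.* The construction of $\phi_f$ makes sense for every $r\geq 2$, but (a) and (b) together need $r\ge4$. There are $2^{r+1}$ affine functions on $M$, and two distinct ones differ in at least $2^{r-1}$ points. Let $f$ have an odd number of ones. For $r=3$, the $16\cdot8$ functions at distance one from an affine function are pairwise distinct, since a coincidence would put two affine functions at distance $\le2<4$; so they are all $2^7$ functions with an odd number of ones. For $r=2$, a function with an odd number of ones is either the indicator of a point or that plus $1$. So $f$ differs from an affine function in one point, and (b) fails. Let now $f$ have an even number of ones. For $r=2$ it is then affine (there are $8$ of each), and (b) fails. For $r=3$ put $\sigma_g=\sum_m(-1)^{f(m)+g(m)}=2\#\{f=g\}-8$. Then $\#\{f=g\}$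 is even, so under (a) $|\sigma_g|\ge4$ for all $8$ linear $g$; but
$$\sum_g\sigma_g^2=\sum_{m,m'}(-1)^{f(m)+f(m')}\sum_g(-1)^{g(m+m')}=8\cdot8=64<8\cdot16,$$
a contradiction. This concerns only the family $\phi_f$.

## 6. Forms over $F$ as subsets of $V$

This section turns isotropy and cohomology over $F$ into combinatorics and linear algebra in $V$. Two entries with the same class in $V$ make a form isotropic, since $-1$ is a square. Conversely:

**Lemma 4.** *Let $\kappa$ be a field of characteristic $\ne2$, $\Gamma'$ an ordered abelian group, $L=\kappa((t^{\Gamma'}))$. If $\gamma_1,\dots,\gamma_l\in\Gamma'$ are distinct mod $2\Gamma'$ and $\psi_1,\dots,\psi_l$ are anisotropic forms over $\kappa$, then $\perp_jt^{\gamma_j}\psi_j$ is anisotropic over $L$. In particular $\varphi_R$ is anisotropic over $F$ for every $R\subset V$.*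

*Proof.* Let $v$ be the valuation of $L$ and $z_j$ a nonzero vector over $L$. Dividing by a power of $t$ we may suppose the minimum of the $v(z_{ji})$ is $0$; the vector of constant coefficients is then a nonzero vector over $\kappa$, on which $\psi_j$ does not vanish. So $v(\psi_j(z_j))=2\min_iv(z_{ji})$ in general. Hence the nonzero terms $t^{\gamma_j}\psi_j(z_j)$ of a value of the form have valuations that are distinct mod $2\Gamma'$, in particular distinct, and their sum is nonzero as soon as one term is. For the last claim take $\kappa=k$, $\Gamma'=\Gamma$, $\psi_j=\langle1\rangle$, and use $F\subset k((t^\Gamma))$. $\square$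

**Lemma 5.** *Let $R_1,R_2,Q,\Pi\subset V$ and $c\in V$. If $\varphi_{R_1}\simeq\varphi_{R_2}$, then $R_1=R_2$. If $t^c\varphi_Q$ is isometric to a subform of $\varphi_\Pi$, then $c+Q\subset\Pi$.*

*Proof.* If $\varphi_{R_1}\simeq\varphi_{R_2}$, then $\varphi_{R_1}\perp\varphi_{R_2}\simeq\varphi_{R_1}\perp-\varphi_{R_2}$ is hyperbolic. Each $v\in R_1\cap R_2$ contributes a hyperbolic plane $\langle t^v,t^v\rangle\simeq\langle t^v,-t^v\rangle$, and what remains is $\varphi_{R_1\triangle R_2}$, which is anisotropic by Lemma 4. So $R_1\triangle R_2=\emptyset$. For the second claim, $\varphi_\Pi\simeq\varphi_{c+Q}\perp\psi$; diagonalize $\psi$ with monomial entries. As $\varphi_\Pi$ is anisotropic, all entries on the right have different classes, so the right side is $\varphi_{R_1}$ for a set $R_1\supset c+Q$, and $R_1=\Pi$. $\square$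

**Cohomology.** By (C2), applied to the variables one after the other, and $H^i(k)=0$ for $i>0$, the group $H^i(F)$ has as basis the products of $i$ distinct classes among $(a_1),\dots,(a_r),(d),(x)$. As $(w)\cup(w)=(w)\cup(-1)=0$ for all $w$, cup product induces an isomorphism $\Lambda^i(V)\simeq H^i(F)$. If $\alpha\in H^i(F)$ vanishes over $F(\sqrt{t^w})$, then (C3) gives $\alpha\in w\wedge\Lambda^{i-1}(V)$, hence
$$w\wedge\alpha=0.\tag{2}$$

## 7. The hypotheses of the conjecture hold for $\phi_f$

In this section $r\geq 2$ is arbitrary, and all we need of $f$ is that it is not affine, i.e. not the sum of a linear function and a constant. Condition (b) implies this: if $f=g+\epsilon$ with $g$ linear, then one of $\{f=g\}$, $\{f\ne g\}$ is empty.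

**Lemma 6.** *If $f$ is not affine, the differences of elements of $\{m+f(m)d:m\in M\}$ span $H$, and the vectors $x+m+f(m)d$ span $V$, as do the differences of elements of $S$.*

*Proof.* The span $D$ of the differences of graph elements lies in $H$ and projects onto $M$. If $D\ne H$, then $\dim D=r$ and $D$ is the graph of a linear $g$; since $(m+f(m)d)-f(0)d\in D$, we get $f=f(0)+g$, which is affine. So $D=H$. The differences of the vectors $x+m+f(m)d$ are those of the graph, hence span $H$; and $x+m+f(m)d\notin H$. As $H$ is a hyperplane of $V$, these vectors span $V$. They are themselves differences of elements of $S$, which proves the last claim. $\square$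

**Proposition 7.** *If $f$ is not affine, $\phi=\phi_f$ is anisotropic and is not an $s$-fold Pfister neighbor.*

*Proof.* Anisotropy is Lemma 4. Suppose $t^c\phi$ is a subform of $\pi\in P_s(F)$. Since $\dim\phi>2^{s-1}$, $\pi$ is anisotropic by (P1). Its entries are the subset sums of $s$ vectors in $V$, and they are distinct because $\pi$ is anisotropic; so the $s$ vectors are independent and $\pi\simeq\varphi_\Pi$ with $\Pi\subset V$ a subspace of dimension $s=r+1$. By Lemma 5, $c+S\subset\Pi$, so all differences of elements of $S$ lie in $\Pi$. By Lemma 6 they span $V$, which has dimension $r+2$. Contradiction. $\square$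

Let $(y,n_1,n_2)$ be the coordinates on the quadric $X$ of $\phi$, so that
$$A(y)+x(n_1^2-dn_2^2)=0.\tag{3}$$
Put $\eta=n_1/n_2$ and $\theta=\eta^2-d$. This is nonzero in $F(\phi)$, because $n_1^2-dn_2^2$ is not a scalar multiple of $\phi$. Put
$$\Theta=(\theta)\cup e^r(\pi_M)\in H^s(F(\phi)).$$

**Proposition 8.** *The class $\Theta$ is unramified.*

*Proof.* Let $v$ be a discrete valuation of $F(\phi)$ trivial on $F$. By (C1), $\partial_v\Theta=v(\theta)\,e^r(\pi_M)_{\kappa(v)}$, so assume $v(\theta)$ odd. If $v(\eta)<0$, then $v(\theta)=2v(\eta)$ is even. So $v(\eta)\ge0$, hence $v(\theta)>0$, $\bar\eta^2=d$, and $\sqrt d\in\kappa(v)$. The entries of $A$ are those of $\pi_M$, some multiplied by $d$, up to squares; so $A_{\kappa(v)}\simeq(\pi_M)_{\kappa(v)}$. By (3), $A(y/n_2)=-x\theta$ has odd valuation. If $A_{\kappa(v)}$ were anisotropic, all nonzero values of $A$ over $F(\phi)$ would have even valuation. So $(\pi_M)_{\kappa(v)}$ is isotropic, hence hyperbolic, and $e^r(\pi_M)_{\kappa(v)}=0$. $\square$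

To show that $\Theta$ does not come from $F$ we evaluate it at points of $X$ over extensions of $F$.

**Lemma 9.** *Let $L/F$ be a field extension, $p\in X(L)$, and let $\theta'\in\theta F(\phi)^{*2}$ be regular and nonzero at $p$. If $\Theta=\varepsilon_{F(\phi)}$ with $\varepsilon\in H^s(F)$, then $(\theta'(p))\cup e^r(\pi_M)_L=\varepsilon_L$.*

*Proof.* $X$ is smooth and geometrically integral; let $D$ be its dimension. The completed local ring of $X_L$ at $p$ is $L[[\pi_1,\dots,\pi_D]]$, so $F(\phi)\subset L(X)$ embeds in $E=L((\pi_1))\cdots((\pi_D))$. There $\theta'=\theta'(p)(1+\delta)$ with $\delta$ in the maximal ideal of $L[[\pi_1,\dots,\pi_D]]$, and $1+\delta$ is a square by the binomial series, as the characteristic is not $2$. So the image of $\Theta$ in $H^s(E)$ is that of $(\theta'(p))\cup e^r(\pi_M)_L$, and also that of $\varepsilon_L$. By (C2), $H^s(L)\to H^s(E)$ is injective. $\square$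

**Proposition 10.** *If $f$ is not affine, $\Theta$ is not in the image of $H^s(F)$. So $\tilde H^s_{nr}(F(\phi)/F)\ne0$.*

*Proof.* Suppose $\Theta=\varepsilon_{F(\phi)}$, and put $\alpha_m=t^{m+f(m)d}$.

**First family of points: $\varepsilon=0$.** Let $m\in M$ and $L=F(\sqrt{x\alpha_m})$. Let $y$ be the basis vector with $A(y)=\alpha_m$, and take $n_2=0$ and $n_1\in L$ with $n_1^2=-\alpha_m/x$; this exists, since $-\alpha_m/x=-(x\alpha_m)/x^2$ and $-1$ is a square. Then (3) holds, and we have a point $p\in X(L)$. The function $\theta'=\theta\,(n_2/n_1)^2=1-d(n_2/n_1)^2$ is regular at $p$ with $\theta'(p)=1$. By Lemma 9, $\varepsilon_L=0$. By (2), $(x+m+f(m)d)\wedge\varepsilon=0$. This holds for all $m$, and by Lemma 6 these vectors span $V$. So $V\wedge\varepsilon=0$ with $\varepsilon\in\Lambda^{r+1}(V)$ and $\dim V=r+2$. As the pairing $\Lambda^{r+1}(V)\times V\to\Lambda^{r+2}(V)$ is perfect, $\varepsilon=0$.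

**Another point: $\varepsilon\ne0$.** Let $L'=F(\sqrt{xd\alpha_0})$, let $y$ be the basis vector with $A(y)=\alpha_0$, and take $n_1=0$, $n_2^2=\alpha_0/(xd)$. Then $\alpha_0-xdn_2^2=0$, so (3) holds. Here $\theta=\eta^2-d$ is regular with value $-d$. Lemma 9 and $\varepsilon=0$ give $(d)\cup e^r(\pi_M)_{L'}=0$. The class of $xd\alpha_0$ in $V$ is $x+(f(0)+1)d$, so by (2)
$$0=(x+(f(0)+1)d)\wedge d\wedge a_1\wedge\cdots\wedge a_r=x\wedge d\wedge a_1\wedge\cdots\wedge a_r\ne0,$$
a contradiction. $\square$

This settles the first half of Theorem 3. It applies to the form of Section 1 as well, since the indicator function of a point of $\mathbb F_2^2$ is not affine.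

## 8. Isotropy over $F(\varphi_S)$ and the counting of points in cosets

It remains to exclude special pairs. The information we have on a pair is that $\rho$ is isotropic over $F(\phi)$, so we need a test that shows certain forms $\varphi_R$ to be anisotropic over $F(\varphi_S)$. Two tests come to mind first, and neither gives anything here.

*Dimension.* With $n+m=r$ we have $\dim\phi=2^r+2$ and $\dim\rho=2^r+2^{n+1}$, where $n\le r-2$. Both lie strictly between $2^r$ and $2^{r+1}$. Hoffmann's theorem (P4) needs a power of two separating the two dimensions, and there is none.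

*Quadratic extensions.* If $S$ contains two points differing by $w$, then $\varphi_S$ is isotropic over $F(\sqrt{t^w})$. If $\rho$ is isotropic over $F(\phi)$, it must be isotropic over this extension too, because there $F(\phi)$ becomes purely transcendental. But Section 9 will show that the relevant $\rho$ is $\varphi_R$ with
$$R=T+\big((U\setminus0)\cup(P\setminus0)\big),\qquad V=T\oplus U\oplus P,\quad \dim U=m\ge2,\ \dim P=2,$$
and *every* nonzero vector $t+z+p$ of $V$ ($t\in T$, $z\in U$, $p\in P$) is a difference of two points of $R$. If $z,p\ne0$, it is $(t+z)-p$. If $z\ne0=p$, it is $(t+z+z')-z'$ for any $z'\in U\setminus\{0,z\}$; the case $z=0\ne p$ is the same with $P$. If $z=p=0$, it is $(t+z')-z'$ for any $z'\in U\setminus0$. So $\rho$ is isotropic over every $F(\sqrt{t^w})$ with $w\neq 0$, and no quadratic extension helps.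

The quadratic test looks at pairs of points, that is, at cosets of the one-dimensional space $\{0,w\}$. We want to look at cosets of a larger subspace $W$. Adjoining the square roots of all $t^w$, $w\in W$, is too coarse: two points of $R$ in one coset would already make $\varphi_R$ isotropic. Instead we pass to an extension in which the $t^w$, $w\in W$, become independent generic constants $u^e$ up to squares, and then make only the Pfister form with entries $u^e$ isotropic. A subset of a coset becomes isotropic if it fills more than half of the coset, and by Hoffmann's theorem, now applied coset by coset, it stays anisotropic otherwise.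

**Lemma 11.** *Let $S,R\subset V$ with $|S|\ge3$, and let $W\subset V$ be a subspace of dimension $w\ge2$. Suppose $|S\cap(c+W)|>2^{w-1}$ for some $c\in V$, and $|R\cap(c+W)|\le2^{w-1}$ for all $c\in V$. Then $\varphi_R$ stays anisotropic over $F(\varphi_S)$.*

*Proof.*

**Construction of an extension $L$.** Every matrix in $GL_{r+2}(\mathbb F_2)$ is a product of elementary matrices, each of which lifts to $SL_{r+2}(\mathbb Z)$. So $\Gamma$ has a $\mathbb Z$-basis $\gamma_1,\dots,\gamma_{r+2}$ such that $\gamma_1,\dots,\gamma_w$ reduce to a basis of $W$. Let $k_0=k(u_1,\dots,u_w)$ be a rational function field, write $u^e=u_1^{e_1}\cdots u_w^{e_w}$, and let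
$$\omega=\langle\!\langle u_1,\dots,u_w\rangle\!\rangle\simeq\perp_{e\in\{0,1\}^w}\langle u^e\rangle,\qquad\kappa=k_0(\omega).$$
The form $\omega$ is anisotropic over $k_0$, because by Lemma 4 it is so over the field $k((u_1))\cdots((u_w))$, a subfield of a Hahn series field. Put
$$\Gamma'=\bigoplus_{i\le w}\mathbb Z\tfrac{\gamma_i}2\oplus\bigoplus_{i>w}\mathbb Z\gamma_i\subset\Gamma\otimes\mathbb Q$$
with the induced order, and $L=\kappa((t^{\Gamma'}))$. Let $\chi:\Gamma\to\kappa^*$ be the homomorphism with $\chi(\gamma_i)=u_i$ for $i\le w$ and $\chi(\gamma_i)=1$ for $i>w$. The map $\sum c_\gamma t^\gamma\mapsto\sum c_\gamma\chi(\gamma)t^\gamma$ preserves supports and is multiplicative, so it embeds $k((t^\Gamma))$, and with it $F$, in $L$. From now on $L$ is an extension of $F$ by this embedding.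

**Forms over $L$.** Let $\gamma=\sum g_i\gamma_i\in\Gamma$ with $g_i\equiv e_i\in\{0,1\}$ mod $2$. Its image $\chi(\gamma)t^\gamma$ in $L$ equals $u^{(e_1,\dots,e_w)}t^{\sum_{i>w}e_i\gamma_i}$ up to squares, because $t^{\gamma_i}$ is a square in $L$ for $i\le w$. The exponents $(e_i)_{i>w}$ determine the coset of $W$, and within a coset the point is determined by $(e_1,\dots,e_w)$. So for $Q\subset V$
$$(\varphi_Q)_L\simeq\perp_{c\in V/W}t^{\gamma(c)}\psi_c,\qquad\psi_c=\perp_{e\in B_c}\langle u^e\rangle,\quad|B_c|=|Q\cap(c+W)|,$$
and the $\gamma(c)=\sum_{i>w}e_i\gamma_i$ are distinct mod $2\Gamma'$, since the $\gamma_i$ ($i>w$) are part of a basis of $\Gamma'$.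

**$\varphi_S$ is isotropic over $L$.** For $Q=S$ some $\psi_c$ is a subform of dimension $>2^{w-1}$ of $\omega_\kappa$. Over $\kappa$ the form $\omega$ is isotropic, hence hyperbolic, so $\psi_c$ is isotropic by (P1).

**$\varphi_R$ is anisotropic over $L$.** For $Q=R$ each nonzero $\psi_c$ is a subform of $\omega$, anisotropic over $k_0$, with $\dim\psi_c\le2^{w-1}<\dim\omega$. By (P4) it is anisotropic over $\kappa=k_0(\omega)$. By Lemma 4, $(\varphi_R)_L$ is anisotropic.

**Conclusion.** If $\varphi_R$ were isotropic over $F(\varphi_S)$, it would be so over $L(\varphi_S)\supset F(\varphi_S)$. As $\varphi_S$ is isotropic over $L$ and $|S|\ge3$, $L(\varphi_S)/L$ is purely transcendental, so by (P3) $\varphi_R$ would be isotropic over $L$. Contradiction. $\square$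

**Example.** Let $S=\{0,a_1,a_2\}$ and $R=\{0,a_1,\ d,d+a_2,\ x,x+a_1+a_2\}$, i.e.
$$\varphi_S=\langle1,a_1,a_2\rangle,\qquad\varphi_R=\langle1,a_1\rangle\perp d\langle1,a_2\rangle\perp x\langle1,a_1a_2\rangle .$$
An anisotropic form that becomes isotropic over $F(\sqrt{t^w})$ contains a subform $c\langle1,-t^w\rangle$; by Lemma 5 the only such $w$ for $\varphi_S$ are $a_1$, $a_2$, $a_1+a_2$. Over each of these three extensions $\varphi_R$ is isotropic too, so the quadratic test says nothing. But with $W=\{0,a_1,a_2,a_1+a_2\}$ we have three points of $S$ in $W$ and at most two points of $R$ in each coset. By Lemma 11, $\varphi_R$ stays anisotropic over $F(\varphi_S)$.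

## 9. Excluding special pairs for $\phi_f$

We prove the second half of Theorem 3. Let $f$ satisfy (a) and (b), and let $(\rho,\rho_0)$ be an $(n,m)$-special pair over $F$ with $n\ge0$, $m\ge2$, $n+m=r$, satisfying (ii) and $\tilde e^s(\mathrm{Pf}((\rho_0)_{F(\phi)}))\ne0$; of the latter we use only that $e^s(\mathrm{Pf}((\rho_0)_{F(\phi)}))$ does not come from $H^s(F)$. We derive a contradiction. Conditions (a) and (b) enter one after the other: (a) makes many large subspaces meet $S$ in more than half of a coset, which pins down the position of $R$ in $V$; then (b) produces a single plane for which Lemma 11 is violated.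

**Step 0: $\rho$ is anisotropic over $F$.** This allows us to treat $\rho$ as a set. By (ii), $\rho_0$ is anisotropic over $F$. If $\rho$ were isotropic over $F$, Lemma 2 with $K=F$ would make $\rho_0$ a neighbor of some $\pi\in P_s(F)$. By uniqueness $\mathrm{Pf}((\rho_0)_{F(\phi)})=\pi_{F(\phi)}$, so its class would come from $e^s(\pi)\in H^s(F)$. Contradiction.

**Step 1: the shape of $\rho$.** The purpose is to write $\rho=\varphi_R$ with $R$ explicit. Write $\tau=\langle\!\langle t_1,\dots,t_n\rangle\!\rangle$, $\mu=\langle\!\langle m_1,\dots,m_m\rangle\!\rangle$ and pass to classes in $V$; signs play no role. With subset sums $t_I,m_J$, the entries of $\rho$ are the $t_I+m_J$ with $J\ne\emptyset$ and the $t_I+p$ with $p\in\{u,v,u+v\}$. By Step 0 the entries belonging to different indices are different. We claim that $t_1,\dots,t_n,m_1,\dots,m_m,u,v$ are linearly independent. A nontrivial relation has one of the following forms.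

* $t_I=0$ with $I\ne\emptyset$. Then $t_I+u=t_\emptyset+u$ is a repetition.
* $t_I+m_J=0$ with $J\ne\emptyset$. Choose $J'\ne\emptyset,J$, which is possible as $m\ge2$. Then $t_\emptyset+m_{J'}=t_I+m_{J\triangle J'}$, and $J\triangle J'$ is neither $\emptyset$ nor $J'$, so this is a repetition.
* $t_I+p=0$ with $p$ one of $u,v,u+v$. Let $p',p''$ be the other two, so $p+p'=p''$. Then $t_\emptyset+p'=t_I+p''$ is a repetition.
* $t_I+m_J=p$ with $J\ne\emptyset$ and $p$ one of $u,v,u+v$. This is itself a repetition.

So the $n+m+2=r+2=\dim V$ vectors form a basis. With $T,U,P$ the spans of the $t_i$, of the $m_j$, and of $u,v$,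
$$V=T\oplus U\oplus P,\quad\dim T=n,\ \dim U=m,\ \dim P=2,\qquad\rho\simeq\varphi_R,\quad R=T+\big((U\setminus0)\cup(P\setminus0)\big).$$
Since $\rho_{F(\phi)}$ is isotropic and $\phi=\varphi_S$, Lemma 11 gives:

(★) *Let $W\subset V$ be a subspace of dimension $w\ge2$. If $|S\cap(c+W)|>2^{w-1}$ for some $c$, then $|R\cap(c'+W)|>2^{w-1}$ for some $c'$.*

**Step 2: the subspaces $W_g$.** Here we use (a). For linear $g:M\to\mathbb F_2$ let $W_g=\{m+g(m)d:m\in M\}\subset H$, of dimension $r$. Since $x,x+d\notin H$, $|S\cap(\epsilon d+W_g)|=\#\{f=g+\epsilon\}$ for $\epsilon\in\mathbb F_2$. The two numbers for $\epsilon=0,1$ add up to $2^r$ and by (a) are not equal, so one of them exceeds $2^{r-1}$. By (★), for each of the $2^r$ linear maps $g$,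
$$|R\cap(c+W_g)|>2^{r-1}\quad\text{for some }c.\tag{4}$$
Moreover
$$\bigcap_gW_g=0,\qquad\bigcup_gW_g=H\setminus\{d\}.\tag{5}$$
Indeed, for $m\ne0$ and $\epsilon\in\mathbb F_2$ there is a linear $g$ with $g(m)=\epsilon$, so every $m+\epsilon d$ with $m\ne0$ lies in some $W_g$ but not in all; $0$ lies in every $W_g$; and $d$ lies in none.

**Step 3: $T=0$.** We show that if $\dim W=r$ and $|R\cap(c+W)|>2^{r-1}$, then $T\subset W$. Put $e=\dim(T\cap W)\le n$, and let bars denote images in $V/T=U\oplus P$. Then $\dim\bar W=r-e\le m+2$, so $e\ge n-2$. The set $R$ is the full preimage of $\bar R=(U\setminus0)\cup(P\setminus0)$, and the fibers of $c+W\to\bar c+\bar W$ have $2^e$ elements, so $|R\cap(c+W)|=2^e|\bar R\cap(\bar c+\bar W)|$. Note that $|\bar R|=2^m+2$.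

If $e=n-2$, the number is at most $2^{n-2}(2^m+2)\le2^{n-2}2^{m+1}=2^{r-1}$, which is excluded.

If $e=n-1$, then $\bar W$ is a hyperplane $\ker\lambda$ of $U\oplus P$. Suppose first $\lambda|_U\ne0$. Then $\{\lambda=0\}$ contains at most $(2^{m-1}-1)+3=2^{m-1}+2$ points of $\bar R$, and $\{\lambda=1\}$ at most $2^{m-1}+2$. Both numbers are $\le2^m$ as $m\ge2$. If $\lambda|_U=0$, then $\lambda|_P\ne0$ and the numbers are $(2^m-1)+1=2^m$ and $2$. So the total is at most $2^{n-1}2^m=2^{r-1}$, which is excluded.

Hence $e=n$, i.e. $T\subset W$. By (4) and (5), $T\subset\bigcap_gW_g=0$. So from now on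
$$n=0,\quad m=r\ge4,\quad V=U\oplus P,\quad R=(U\setminus0)\cup(P\setminus0).$$

**Step 4: subspaces of dimension $r$ with a coset more than half filled by $R$.** We show: if $\dim W=r$ and $|R\cap(c+W)|>2^{r-1}$, then $W=U$, or
$$W=U_0\cup\big(p+(U\setminus U_0)\big)\quad\text{with }U_0\text{ a hyperplane of }U\text{ and }p\in P\setminus0.\tag{6}$$
Let $W\ne U$. Then $\dim(W\cap U)$ is $r-2$ or $r-1$, because $\dim V=r+2$. If it is $r-2$, then $c+W$ contains at most $2^{r-2}$ points of $U$ and at most $3$ of $P\setminus0$; as $r\ge4$, $2^{r-2}+3\le2^{r-2}+2^{r-2}=2^{r-1}$, which is excluded. So $U_0=W\cap U$ is a hyperplane of $U$, and the projection of $W$ to $P$ along $U$ is $\{0,p\}$ with $p\ne0$. The coset $c+W$ meets $U$, since otherwise it contains at most $3$ points of $R$. So it projects onto $\{0,p\}$ as well, and the only point of $P\setminus0$ it can contain is $p$. Its intersection with $U$ is a coset of $U_0$ and has $2^{r-1}$ elements. To have more than $2^{r-1}$ points of $R$, it must satisfy $0\notin c+W$ and $p\in c+W$. So $(c+W)\cap U=U\setminus U_0$. Choosing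 the representative $c$ in $U\setminus U_0$, we get $p+c\in W$, and $W=U_0\cup(p+c+U_0)$, which is (6).

**Step 5: $d\in P$, and $U=W_{g_0}$ for a linear $g_0$.** This fixes the position of $R$ relative to $S$. By (4), Step 4 applies to every $W_g$.

Suppose $U\not\subset H$. Then $U\cap H$ is a hyperplane $U_0'$ of $U$. Each $W_g\subset H$ is different from $U$, and $W_g\cap U$ is an $(r-1)$-dimensional subspace of $U_0'$, hence equal to $U_0'$. So each $W_g$ is $U_0'\cup(p+(U\setminus U_0'))$ with one of three possible $p$, although there are $2^r>3$ different $W_g$. Contradiction.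

So $U\subset H$, and $H=U\oplus(H\cap P)$ with $H\cap P=\{0,p_0\}$, $p_0\ne0$. If $W_g\ne U$, write it as in (6). For $z\in U\setminus U_0$ we have $p+z\in W_g\subset H$, so $p\in H\cap P$ and $p=p_0$. By (6) the elements of $W_g$ outside $U$ are the $p_0+z$ with $z\in U\setminus U_0$, and $z\ne0$ for these; so $p_0\notin W_g$. If $W_g=U$, then $p_0\notin W_g$ as well. By (5), $p_0\in H\setminus\bigcup_gW_g=\{d\}$. Hence $d=p_0\in P$. Finally $U\subset H$ has dimension $r$ and $d\notin U$, so $U$ projects isomorphically onto $M=H/\langle d\rangle$, and $U=W_{g_0}$ for a linear $g_0$.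

**Step 6: a plane that violates (★).** Here we use (b). We rewrite the graph of $f$ over $U$ instead of $M$:
$$\{m+f(m)d:m\in M\}=\{z+f_1(z)d:z\in U\},\qquad f_1(m+g_0(m)d)=f(m)+g_0(m).$$
By (b) for $g=g_0$, both level sets of $f_1$ have at least two elements. Write $x=x_U+x_P$ with $x_U\in U$, $x_P\in P$. As $x\notin H=U\oplus\langle d\rangle$, we have $x_P\notin\{0,d\}$. Put $z_1=x_U$ and $\epsilon=f_1(z_1)$, and choose $z_2\in U$, $z_2\ne z_1$, with $f_1(z_2)=\epsilon$. Put
$$q=z_1+z_2\in U\setminus0,\qquad p_1=x_P+\epsilon d\in P\setminus0,\qquad W=\{0,q,p_1,q+p_1\},$$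
a subspace of dimension $2$. Then
$$x,\qquad z_1+\epsilon d=x+p_1,\qquad z_2+\epsilon d=x+p_1+q$$
are three points of $S\cap(x+W)$, and $3>2^{2-1}$.

But every coset of $W$ contains at most two points of $R$. Such a coset is $\{b,b+q\}+\{b',b'+p_1\}$ with $b\in U$, $b'\in P$, and $R$ consists of the $z+p$ ($z\in U$, $p\in P$) with exactly one of $z,p$ equal to $0$.

* If $0\notin\{b',b'+p_1\}$, points of $R$ in the coset have $U$-component $0$, so there are at most two.
* If $\{b',b'+p_1\}=\{0,p_1\}$ and $0\notin\{b,b+q\}$, points of $R$ have $P$-component $0$; they are $b$ and $b+q$.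
* If $\{b',b'+p_1\}=\{0,p_1\}$ and $\{b,b+q\}=\{0,q\}$, the coset is $W$, and the points of $R$ in it are $q$ and $p_1$.

This contradicts (★) with $w=2$, and Theorem 3 is proved: if (iii) held for some pair with (i) and (ii), the generator would be nonzero because the group is nonzero, and we have just excluded this. $\blacksquare$

## 10. All fields between $k(t_1,\dots,t_{s+1})$ and $k((t_1))\cdots((t_{s+1}))$

**Theorem 12.** *Let $s\ge5$, let $f$ satisfy (a) and (b), and let $k(a_1,\dots,a_r,d,x)\subset F'\subset F$ be any intermediate field. Then $\phi_f$, considered over $F'$, is a counterexample to the conjecture. In particular the conjecture fails over $k(t_1,\dots,t_{s+1})$ for all $s\ge5$.*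

*Proof.* The form $\phi=\phi_f$ has monomial entries, so it is defined over $F'$.

**The hypotheses hold over $F'$.** If $\phi$ were an $s$-fold neighbor over $F'$, it would be one over $F$, against Proposition 7. The class $\Theta$ is defined over $F'(\phi)$, and it is unramified: the proof of Proposition 8 uses nothing about $F$ that is not also true of $F'$. If $\Theta$ came from $H^s(F')$, its restriction to $F(\phi)$ would come from $H^s(F)$, against Proposition 10. So $\tilde H^s_{nr}(F'(\phi)/F')\ne0$.

**The conclusion fails over $F'$.** Suppose $(\rho,\rho_0)$ over $F'$ satisfies (i)–(iii), and let $\pi=\mathrm{Pf}((\rho_0)_{F'(\phi)})$. By (iii) the group $\tilde H^s_{nr}(F'(\phi)/F')$, which is killed by $2$, consists of $0$ and $\tilde e^s(\pi)$; as the class of $\Theta$ is nonzero, $\Theta\equiv e^s(\pi)$ modulo $H^s(F')$. Restricting to $F(\phi)$, $e^s(\pi_{F(\phi)})\equiv\Theta$ modulo $H^s(F)$. So $e^s(\pi_{F(\phi)})$ is unramified and does not come from $H^s(F)$. In particular it is nonzero, so $\pi_{F(\phi)}$ is anisotropic, and so is its neighbor $(\rho_0)_{F(\phi)}$.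 Also $\rho_{F(\phi)}$ is isotropic. Hence the pair $(\rho,\rho_0)_F$ satisfies (i) and (ii) over $F$; by uniqueness $\mathrm{Pf}((\rho_0)_{F(\phi)})=\pi_{F(\phi)}$, and $\tilde e^s$ of it is nonzero. This contradicts Theorem 3. $\square$

## 11. When $f$ differs from an affine function in one point

In the family $\phi_f$, condition (b) is exactly what separates the counterexamples from the forms to which the first observation of Section 1 applies.

**Theorem 13.** *Let $r\ge4$, and let $f$ be non-affine and satisfy (a). There is a special pair over $F$ satisfying (i), (ii) and $\tilde e^s(\mathrm{Pf}((\rho_0)_{F(\phi_f)}))\ne0$ if and only if (b) fails, i.e. if and only if $f$ is, up to adding an affine function, the indicator function of a point. In that case $\phi_f$ is similar to the $\rho$ of a $(0,s-1)$-special pair, and $\tilde e^s(\mathrm{Pf}((\rho_0)_{F(\phi_f)}))$ is the class of $\Theta$.*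

*Proof.* If (b) holds, there is no such pair by Theorem 3. If (b) fails, there is a linear $g$ such that one of $\{f=g\}$, $\{f\ne g\}$ has at most one element; it is not empty, because $f$ is not affine. So
$$f(m)=g(m)+\epsilon+\delta_{m,h}\qquad(m\in M)$$
for some $\epsilon\in\mathbb F_2$ and $h\in M$, where $\delta_{m,h}$ is $1$ for $m=h$ and $0$ otherwise. Conversely, for such an $f$ one of the two sets has one element, so (b) fails. It remains to construct the pair when $f$ has this form.

**Step 1: $\phi$ is similar to the $\rho$ of a special pair.** Let $M_1=W_g=\{m+g(m)d\}$ and $z_h=h+g(h)d\in M_1$. Scaling $\phi$ by $t^{z_h+\epsilon d}$ translates $S$ by $z_h+\epsilon d$. The point $m+f(m)d=(m+g(m)d)+\epsilon d+\delta_{m,h}d$ goes to $(m+g(m)d)+z_h+\delta_{m,h}d$. For $m\ne h$ these points run through $M_1\setminus0$; for $m=h$ we get $d$. With $x'=x\,t^{z_h+\epsilon d}$, the part $x\langle1,-d\rangle$ becomes $\langle x',-x'd\rangle$. So, with $\mu=\langle\!\langle a_1d^{g(a_1)},\dots,a_rd^{g(a_r)}\rangle\!\rangle\simeq\varphi_{M_1}$, the form $\phi$ is similar to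
$$\rho=\mu'\perp\langle x',-x'd,d\rangle .$$
For $u=x'$, $v=-x'd$ we have $-uv=x'^2d$, so $\rho$ belongs to the $(0,r)$-special pair with $\tau=\langle1\rangle$, $\mu$, $u$, $v$, and $\rho_0=\mu'\perp\langle x',-x'd\rangle$. The coordinates $n_1,n_2$, hence $\eta$ and $\theta$, are the same as before.

**Step 2: $\rho_0$ over $F(\phi)$.** The generic zero satisfies $\mu'(y)+x'(n_1^2-dn_2^2)+dn_3^2=0$, with $n_3\neq 0$ the coordinate of $\langle d\rangle$. Divide by $n_2^2$, i.e. take $n_2=1$, and put $h_0=x'\theta$ and $\alpha=\mu'(y)$. Then $\langle x',-x'd\rangle\simeq\langle h_0,-dh_0\rangle$ and $-dn_3^2=\alpha+h_0$, so $-dh_0n_3^2=h_0^2+h_0\alpha$ shows that $-dh_0$ is represented by $\langle1\rangle\perp h_0\mu'$. Hence over $F(\phi)$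
$$\rho_0\simeq\mu'\perp\langle h_0\rangle\perp\langle-dh_0\rangle\subset\mu'\perp\langle h_0\rangle\perp(\langle1\rangle\perp h_0\mu')\simeq\mu\otimes\langle\!\langle-h_0\rangle\!\rangle .$$

**Step 3: the class.** Since $-1$ is a square,
$$e^s(\mu\otimes\langle\!\langle-h_0\rangle\!\rangle)=(h_0)\cup e^r(\mu)=(\theta)\cup e^r(\mu)+(x')\cup e^r(\mu).$$
Expanding $e^r(\mu)=\bigcup_i\big((a_i)+g(a_i)(d)\big)$ gives $e^r(\mu)=e^r(\pi_M)+(d)\cup\nu$ with $\nu\in H^{r-1}(F)$. As $(\theta)\cup(d)=0$ by (C4), we get $e^s(\mu\otimes\langle\!\langle-h_0\rangle\!\rangle)=\Theta+(x')\cup e^r(\mu)\equiv\Theta$ modulo $H^s(F)$. By Propositions 8 and 10 this class is unramified and does not come from $H^s(F)$. In particular it is nonzero, so the Pfister form $\mu\otimes\langle\!\langle-h_0\rangle\!\rangle$ and its subform $\rho_0$ are anisotropic over $F(\phi)$. As $\phi$ is similar to $\rho$, $\rho_{F(\phi)}$ is isotropic. So (i) and (ii) hold, $\mathrm{Pf}((\rho_0)_{F(\phi)})=\mu\otimes\langle\!\langle-h_0\rangle\!\rangle$, and its $\tilde e^s$ is the nonzero class of $\Theta$. $\square$
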